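\title{The $p$-Laplacian approximation of minimal flows\\ need not converge as $p\to\infty$}

\begin{abstract}
Let $u_p$ solve $-\operatorname{div}(|\nabla u|^{p-2}\nabla u)=f$ off a closed set $\Sigma$ on which $u=0$, and let $\sigma_p=|\nabla u_p|^{p-2}\nabla u_p$. As $p\to\infty$, every cluster point of $(u_p,\sigma_p)$ is an optimal pair for a minimal flow problem and its dual. We show that the cluster point is not unique in general. In every dimension $n\ge2$ we give an explicit countable compact subset $S_*$ of the unit sphere such that, for $\Omega=B_2$, $\Sigma=S_*\cup\partial B_2$ and $f=\delta_0$, the cluster points of $\sigma_p$ form a nondegenerate segment, while $u_p$ converges uniformly. For a generic compact subset $S$ of the sphere in place of $S_*$, every minimal flow is a cluster point. The explicit example rests on a bound for the flux of $\sigma_p$ into a part of $S$ in terms of packing numbers at the scale $(p-1)^{-1/2}$.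
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be a bounded connected open set with Lipschitz boundary, let $\Sigma\subset\bar\Omega$ be a nonempty closed set, and let $f$ be a bounded signed Radon measure on $\bar\Omega$ that is not concentrated on $\Sigma$, that is, $f\llcorner(\bar\Omega\setminus\Sigma)\ne0$. We call such a triple $(\Omega,\Sigma,f)$ \emph{admissible}. Let $\mathcal M_b(\bar\Omega;\mathbb R^n)$ be the space of bounded $\mathbb R^n$-valued Radon measures on $\bar\Omega$. It is the dual of $C^0(\bar\Omega;\mathbb R^n)$, and $\rightharpoonup$ denotes weak-star convergence in it. Consider the dual problems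
\begin{equation}\label{eq:potential}
\max\Big\{\int_{\bar\Omega}u\,df:\ u\in W^{1,\infty}(\Omega),\ |\nabla u|\le1\text{ a.e. on }\Omega,\ u=0\text{ on }\Sigma\Big\},
\end{equation}
\begin{equation}\label{eq:flow}
\min\Big\{|\lambda|(\bar\Omega):\ \lambda\in\mathcal M_b(\bar\Omega;\mathbb R^n),\ -\operatorname{div}\lambda=f\text{ on }\bar\Omega\setminus\Sigma\Big\},
\end{equation}
where the constraint in \eqref{eq:flow} means that $\int\nabla\varphi\cdot d\lambda=\int\varphi\,df$ for all smooth $\varphi$ vanishing on $\Sigma$. An \emph{optimal pair} $(\bar u,\bar\lambda)$ consists of a solution $\bar u$ of \eqref{eq:potential} and a solution $\bar\lambda$ of \eqref{eq:flow}.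

To see what \eqref{eq:flow} measures, take $f=\delta_x$ and a Lipschitz curve $\gamma:[0,1]\to\bar\Omega$ from $x$ to a point of $\Sigma$. The measure $\lambda$ defined by $\int F\cdot d\lambda=-\int_0^1F(\gamma)\cdot\dot\gamma\,dt$ satisfies $\int\nabla\varphi\cdot d\lambda=\varphi(x)-\varphi(\gamma(1))=\varphi(x)$, and its mass is at most the length of $\gamma$. So $-\lambda$ is a flow that carries the unit mass at $x$ into $\Sigma$, where it is absorbed free of cost, and \eqref{eq:flow} asks for the flow of least total length. When several shortest paths lead from $x$ to $\Sigma$, the mass can be shared among them, and the optimal flow is not unique.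

A strictly convex approximation produces one candidate for each value of a parameter. For $p>n$ let $u_p\in W^{1,p}(\Omega)$ be the solution of
\[
-\operatorname{div}(|\nabla u|^{p-2}\nabla u)=f\ \text{ on }\bar\Omega\setminus\Sigma,\qquad u=0\ \text{ on }\Sigma,
\]
in the weak sense: $\int_\Omega|\nabla u|^{p-2}\nabla u\cdot\nabla\varphi\,dx=\int\varphi\,df$ for all $\varphi\in W^{1,p}(\Omega)$ with $\varphi=0$ on $\Sigma$. This solution exists, thanks to the compact embedding $W^{1,p}(\Omega)\subset C^0(\bar\Omega)$, and is unique. Put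
\[
\sigma_p=|\nabla u_p|^{p-2}\nabla u_p,\qquad \varepsilon=\frac1{p-1},\qquad q=\frac p{p-1}=1+\varepsilon .
\]
The field $\sigma_p$ minimizes $\int|\sigma|^{1+\varepsilon}dx$ under the divergence constraint (see \eqref{eq:minimal} below), and formally
\begin{equation}\label{eq:expansion}
\int|\sigma|^{1+\varepsilon}dx=\int|\sigma|\,dx+\varepsilon\int|\sigma|\log|\sigma|\,dx+\cdots .
\end{equation}
One therefore expects $\sigma_p$ to minimize first the mass and then, among flows of least mass, the \emph{entropy}
\[
\mathcal E(\lambda)=\int_{\bar\Omega}|\sigma|\log|\sigma|\,dx\quad\text{if }\lambda\ll dx,\ \sigma=\frac{d\lambda}{dx},\qquad \mathcal E(\lambda)=+\infty\quad\text{otherwise}.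
\]
The following is known.

\begin{theorem}[\cite{Bou} and related work]\label{thm:known}
Let $(\Omega,\Sigma,f)$ be admissible.
\begin{itemize}
\item[(i)] The family $\{(u_p,\sigma_p)\}$ is relatively compact as $p\to\infty$ in $C^0(\bar\Omega)\times\mathcal M_b(\bar\Omega;\mathbb R^n)$, with $\sigma_p\,dx$ taken in the weak-star topology, and every cluster point is an optimal pair.
\item[(ii)] If \eqref{eq:flow} has a solution of finite entropy, then $\sigma_p\rightharpoonup\bar\lambda$, where $\bar\lambda$ is the unique minimizer of $\mathcal E$ among the solutions of \eqref{eq:flow}.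
\end{itemize}
\end{theorem}

It is stated as an open problem in \cite{EMP} whether the cluster point in (i) is unique. This is the question we answer: \emph{does the whole family $(u_p,\sigma_p)$ converge as $p\to\infty$ for every admissible triple, in particular when all solutions of \eqref{eq:flow} are singular?}

One would guess that it does. Each $\sigma_p$ is unique, entropy selects the limit whenever some optimal flow has finite entropy, and in the simplest singular case symmetry selects it (Example~\ref{ex:two}). It is tempting to believe that in general a renormalized entropy takes over. The answer is nevertheless negative, because the renormalization takes place at a length scale that depends on $p$, and $\Sigma$ can look different at different scales.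

\subsection{Results}
Let $B_r$ be the open ball of radius $r$ centered at $0$. The unit sphere $\mathbb S=\mathbb S^{n-1}$ carries the geodesic distance $d$ and the surface measure $d\omega$; we write $|F|$ for the surface measure of $F\subset\mathbb S$ and also for the Lebesgue measure of a ball. Let $\mathcal K(\mathbb S)$ be the space of nonempty compact subsets of $\mathbb S$ with the Hausdorff metric, and let $\mathcal P(F)$ be the set of Borel probability measures on $\mathbb S$ concentrated on the compact set $F$. All our data have the form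
\begin{equation}\label{eq:data}
\Omega=B_2,\qquad\Sigma=S\cup\partial B_2,\qquad f=\delta_0,\qquad S\in\mathcal K(\mathbb S).
\end{equation}
They are admissible because $0\notin\Sigma$. We write $u_p^S,\sigma_p^S$ when the dependence on $S$ matters. The points of $S$ are the points of $\Sigma$ nearest to the source. For $\theta\in\mathcal P(\mathbb S)$ let $\lambda_\theta$ be the flow that distributes the unit mass over the radii of $B_1$ according to $\theta$:
\begin{equation}\label{eq:lambda}
\int F\cdot d\lambda_\theta=-\int_{\mathbb S}\int_0^1F(r\omega)\cdot\omega\,dr\,d\theta(\omega),\qquad F\in C^0(\bar B_2;\mathbb R^n).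
\end{equation}
Lemma~\ref{lem:optimal} shows that the solutions of \eqref{eq:flow} are the $\lambda_\theta$ with $\theta\in\mathcal P(S)$.

Let $\gamma(t)=(\cos t,\sin t,0,\dots,0)$ and $e_1=\gamma(0)$. For $k\ge1$ put
\begin{equation}\label{eq:Sstar}
\begin{gathered}
G_k=\{\gamma(j/(k!)^2):\ 0\le j\le k!\},\\
S_+=\bigcup_{k\text{ even}}G_k,\qquad S_-=-\bigcup_{k\text{ odd}}G_k,\qquad S_*=S_+\cup S_- .
\end{gathered}
\end{equation}
The set $G_k$ consists of $k!+1$ points with spacing $(k!)^{-2}$ on the arc $\gamma([0,1/k!])$, and it contains $e_1$. Hence $S_+$ and $S_-$ are countable compact sets that accumulate only at $e_1$ and $-e_1$, respectively. Since $S_+\subset\gamma([0,1])$ and $S_-\subset-\gamma([0,1])$, we have $d(S_+,S_-)\ge\pi-1$.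

\begin{theorem}\label{thm:A}
Let $(\Omega,\Sigma,f)=(B_2,\,S_*\cup\partial B_2,\,\delta_0)$ and $p_k=1+(k!)^4$. Then $\sigma_{p_k}\rightharpoonup\lambda_{\delta_{e_1}}$ along even $k$ and $\sigma_{p_k}\rightharpoonup\lambda_{\delta_{-e_1}}$ along odd $k$, so the cluster point of $(u_p,\sigma_p)$ is not unique. The set of cluster points of $\sigma_p$ as $p\to\infty$ is exactly
\[
\big\{t\lambda_{\delta_{e_1}}+(1-t)\lambda_{\delta_{-e_1}}:\ t\in[0,1]\big\},
\]
while $u_p$ converges uniformly.
\end{theorem}

Since $S_*$ is countable and $n\ge2$, every optimal flow in Theorem~\ref{thm:A} is carried by countably many segments and is singular, so Theorem~\ref{thm:known}(ii) does not apply. The second result shows that the failure of convergence is typical in the class \eqref{eq:data} and as large as Theorem~\ref{thm:known}(i) permits. A subset of a metric space is \emph{residual} if it contains a countable intersection of dense open sets.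

\begin{theorem}\label{thm:B}
For all $S$ in a residual subset of $\mathcal K(\mathbb S)$ the following holds for $(B_2,S\cup\partial B_2,\delta_0)$: the set of weak-star cluster points of $\sigma_p$ as $p\to\infty$ is the set of all solutions of \eqref{eq:flow}, namely $\{\lambda_\theta:\theta\in\mathcal P(S)\}$, an infinite-dimensional convex set. For every $S\in\mathcal K(\mathbb S)$ the family $u_p$ converges uniformly.
\end{theorem}

In both theorems the cluster points differ in the $\lambda$-component. We make no claim on whether the $u$-component alone can fail to converge for other data.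

Section~\ref{sec:optimal} describes the optimal flows, and Section~\ref{sec:idea} shows the mechanism on a model computation. Section~\ref{sec:tools} collects the properties of $(u_p,\sigma_p)$ that we need, including a short proof of Theorem~\ref{thm:known}(i) for the data \eqref{eq:data}. Section~\ref{sec:flux} proves the flux estimate, from which Section~\ref{sec:A} derives the statements about $\sigma_p$ in Theorem~\ref{thm:A}; no outside result enters there. The convergence of $u_p$ (Section~\ref{sec:u}) uses Jensen's comparison theorem \cite{Jen}, and Theorem~\ref{thm:B} (Section~\ref{sec:B}) uses Theorem~\ref{thm:known}(ii).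

\section{Optimal flows from a point source}\label{sec:optimal}

From now on the data are those of \eqref{eq:data}. We identify $\{0<|x|<1\}$ with $(0,1)\times\mathbb S$ through $x=r\omega$. Then \eqref{eq:lambda} says that $|\lambda_\theta|=dr\otimes\theta$ and $\lambda_\theta=-\frac x{|x|}|\lambda_\theta|$. The map $\theta\mapsto\lambda_\theta$ is affine. It is injective, because $\theta$ is the $\omega$-marginal of $|\lambda_\theta|$. It is weak-star continuous, because $\omega\mapsto\int_0^1F(r\omega)\cdot\omega\,dr$ is continuous when $F$ is. Integrating $\frac d{dr}\varphi(r\omega)=\nabla\varphi(r\omega)\cdot\omega$ gives, for smooth $\varphi$,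
\begin{equation}\label{eq:divlambda}
\int\nabla\varphi\cdot d\lambda_\theta=\varphi(0)-\int\varphi\,d\theta .
\end{equation}

\begin{lemma}\label{lem:optimal}
Problems \eqref{eq:potential} and \eqref{eq:flow} have the value $1$, and the solutions of \eqref{eq:flow} are exactly the measures $\lambda_\theta$, $\theta\in\mathcal P(S)$.
\end{lemma}

\begin{proof}
In \eqref{eq:potential} the function $(1-|x|)^+$ is admissible and has the value $1$ at $0$. Every admissible $u$ is $1$-Lipschitz on the convex set $B_2$, so $u(0)=u(0)-u(y)\le|y|=1$ for $y\in S$.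

Let $\lambda$ be admissible in \eqref{eq:flow}. We would like to test with $(1-|x|)^+$, which is not smooth. Take $\psi_k\in C^\infty(\mathbb R)$ with $-1\le\psi_k'\le0$, $\operatorname{supp}\psi_k'\subset[\frac1k,1-\frac1k]$, $\psi_k'=-1$ on $[\frac2k,1-\frac2k]$ and $\psi_k(1)=0$. The function $\psi_k(|x|)$ is smooth (it is constant near $0$), vanishes for $|x|\ge1-\frac1k$, and $\psi_k(0)\ge1-\frac4k$, $\psi_k(0)\le 1$. Its gradient $\psi_k'(|x|)\frac x{|x|}$ is bounded by $1$ and converges everywhere, to $-\frac x{|x|}$ on $\{0<|x|<1\}$ and to $0$ elsewhere. By dominated convergence with respect to $|\lambda|$,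
\begin{equation}\label{eq:massbound}
1=\int_{0<|x|<1}-\frac x{|x|}\cdot d\lambda\le|\lambda|(\{0<|x|<1\})\le|\lambda|(\bar B_2).
\end{equation}
By \eqref{eq:divlambda}, $\lambda_\theta$ is admissible when $\theta\in\mathcal P(S)$, and it has mass $1$. So the minimum is $1$ and these measures are optimal.

Let $\lambda$ be optimal. Equality in \eqref{eq:massbound} forces $|\lambda|$ to be concentrated on $\{0<|x|<1\}$ and $\lambda=-\frac x{|x|}|\lambda|$. Let $\theta$ be the $\omega$-marginal of $|\lambda|$, a probability measure on $\mathbb S$. For $\psi\in C_c^\infty(0,1)$ and $\zeta\in C^\infty(\mathbb S)$ the function $\psi(r)\zeta(\omega)$ is smooth, vanishes on $\Sigma$ and at $0$, and has radial derivative $\psi'(r)\zeta(\omega)$. The constraint gives $\int\psi'(r)\zeta(\omega)\,d|\lambda|=0$. So for fixed $\zeta$ the finite signed measure $\psi\mapsto\int\psi(r)\zeta(\omega)\,d|\lambda|$ on $(0,1)$ has distributional derivative zero. It is therefore a multiple of $dr$, and the factor is its total mass $\int\zeta\,d\theta$. Thus $|\lambda|$ and $dr\otimes\theta$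 agree on products $\psi\zeta$, hence are equal, and $\lambda=\lambda_\theta$. Finally, the constraint and \eqref{eq:divlambda} give $\int\varphi\,d\theta=0$ for all $\varphi\in C_c^\infty(B_2\setminus S)$, so $\theta(\mathbb S\setminus S)=0$.
\end{proof}

\begin{lemma}\label{lem:entropy}
We have $\lambda_\theta\ll dx$ if and only if $\theta=g\,d\omega$ for a density $g$, and then
\[
\mathcal E(\lambda_\theta)=\int_{\mathbb S}g\log g\,d\omega+(n-1).
\]
If $|S|>0$, the unique minimizer of $\mathcal E(\lambda_\theta)$ over $\theta\in\mathcal P(S)$ is the uniform measure $\theta_S=|S|^{-1}d\omega\llcorner S$, and $\mathcal E(\lambda_{\theta_S})=\log\frac1{|S|}+n-1$.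
\end{lemma}

\begin{proof}
Recall that $dx=r^{n-1}dr\,d\omega$. If $\theta(N)>0$ for some $N$ with $|N|=0$, then $(0,1)\times N$ is Lebesgue null and has positive $|\lambda_\theta|$-measure. If $\theta=g\,d\omega$, then $|\lambda_\theta|$ has the density $g(\omega)r^{1-n}$ on $B_1$, and
\[
\mathcal E(\lambda_\theta)=\int_{\mathbb S}\int_0^1g\,\big(\log g-(n-1)\log r\big)\,dr\,d\omega=\int_{\mathbb S}g\log g\,d\omega+(n-1),
\]
since $-\int_0^1\log r\,dr=1$. If $g$ vanishes off $S$, its mean over $S$ is $1/|S|$, and Jensen's inequality for the strictly convex function $x\log x$ gives $\int_Sg\log g\,d\omega\ge\log\frac1{|S|}$, with equality only for constant $g$.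
\end{proof}

Two cases can be solved by hand; in both the family converges.

\begin{example}[the whole sphere]\label{ex:sphere}
Let $S=\mathbb S$, $\alpha=1-(n-1)\varepsilon=\frac{p-n}{p-1}\in(0,1)$ and $v=|\mathbb S|^{-\varepsilon}\alpha^{-1}(1-|x|^\alpha)^+$. In $B_1$ we have $\nabla v=-|\mathbb S|^{-\varepsilon}r^{-(n-1)\varepsilon}\omega$, so $|\nabla v|^{p-2}\nabla v=-|\mathbb S|^{-1}r^{1-n}\omega$ is the density of $\lambda_{\theta_{\mathbb S}}$. Moreover $|\nabla v|^pr^{n-1}$ is a multiple of $r^{-(n-1)\varepsilon}$, which is integrable on $(0,1)$ because $p>n$. So $v\in W^{1,p}(B_2)$, the identity \eqref{eq:divlambda} extends by density to $\varphi\in W^{1,p}(B_2)$, and $v=u_p$. Here $\sigma_p\,dx=\lambda_{\theta_{\mathbb S}}$ for all $p$. Also $\int|\sigma_p|^q=u_p(0)=|\mathbb S|^{-\varepsilon}/(1-(n-1)\varepsilon)=1+\varepsilon\,\mathcal E(\lambda_{\theta_{\mathbb S}})+O(\varepsilon^2)$, in agreement with \eqref{eq:expansion}.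
\end{example}

\begin{example}[two antipodal points]\label{ex:two}
Let $S=\{e_1,-e_1\}$. All optimal flows are singular. The data are invariant under $x\mapsto-x$, so uniqueness gives $u_p(-x)=u_p(x)$ and $\sigma_p(-x)=-\sigma_p(x)$. A cluster point $\lambda_\theta$ inherits this symmetry, which by \eqref{eq:lambda} means that $\theta$ is invariant under $\omega\mapsto-\omega$. Hence $\theta=\frac12(\delta_{e_1}+\delta_{-e_1})$, and the cluster point of $\sigma_p$ is unique.
\end{example}

\section{The idea: counting at the scale $\sqrt\varepsilon$}\label{sec:idea}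

Suppose first that $S$ is the disjoint union of two compact sets $A$ and $A'$ with $|A|>0$. By Theorem~\ref{thm:known}(ii) and Lemma~\ref{lem:entropy}, $A$ receives the share $|A|/|S|$ of the mass in the limit. A small set receives little. We need a form of this statement that survives errors of bounded size in the entropy, and it is obtained by duality.

\begin{example}[the model inequality]\label{ex:model}
Let $g$ be a probability density on $S=A\cup A'$ whose entropy is minimal up to a constant $C_0$, that is, $\int g\log g\,d\omega\le\log\frac1{|S|}+C_0$. Let $m=\int_Ag\,d\omega$. We claim that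
\begin{equation}\label{eq:model}
m\log\frac{|S|}{|A|}\le C_0+1 .
\end{equation}
Let $L=\log\frac1{|A|}$ on $A$ and $L=\log\frac1{|S|}$ on $A'$. These values are chosen so that $\int_Se^L\,d\omega=1+|A'|/|S|\le2$. For $a\ge0$ and $b\in\mathbb R$ we have $ab\le a\log a-a+e^b$ (for fixed $a>0$, the function $ab-e^b$ is maximal at $b=\log a$). Therefore
\[
m\log\frac1{|A|}+(1-m)\log\frac1{|S|}=\int Lg\,d\omega\le\int g\log g\,d\omega-1+2\le\log\frac1{|S|}+C_0+1,
\]
which is \eqref{eq:model}.
\end{example}

Now let $|S|=0$. The model is empty, but for finite $p$ the flow does not have to be radial, and it pays to leave the radii. The following discussion is heuristic and serves only to locate the scale. Let the mass travel from $0$ to $y\in S$ along broken lines that fill a double cone of aperture $a$. The lines are longer than the radius by an amount of order $a^2$, and the density of the flow is of order $a^{-(n-1)}$. By \eqref{eq:expansion} the cost is about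
\[
1+c\,a^2+(n-1)\,\varepsilon\log\frac1a ,
\]
which is smallest at $a^2=(n-1)\varepsilon/(2c)$. So at exponent $p$ the flow is smeared over angles of order $\delta=\sqrt\varepsilon=(p-1)^{-1/2}$. It does not distinguish points of $S$ that are much closer than $\delta$ and it sees $S$ as its $\delta$-neighborhood in $\mathbb S$. For $F\subset\mathbb S$ let
\[
N_\delta(F)=\text{the maximal cardinality of a subset of $F$ with pairwise distances}\ \ge\delta ;
\]
such subsets are called \emph{$\delta$-separated}. The quantity $N_\delta(F)\,\delta^{n-1}$ plays the role of $|F|$, and \eqref{eq:model} suggests that the flux $m_A(p)$ absorbed by $A$ satisfies $m_A(p)\log(N_\delta(S)/N_\delta(A))\le C$. This is Proposition~\ref{prop:flux}. Its proof follows Example~\ref{ex:model}. Nearly minimal entropy becomes an upper bound for $\int|\sigma_p|^q$, obtained from a competitor made of $N_\delta(S)$ disjoint cones. The pairing $\int Lg$ becomes $-\int\sigma_p\cdot\nabla w$ with $w(r\omega)=r(1+\varepsilon L(\omega))$, and the elementary inequality becomes H\"older's inequality;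 the term $e^L$ reappears because $|\nabla w|^p\approx(1+\varepsilon L)^{1/\varepsilon}\approx e^L$.

The set $S_*$ is built so that the majority of visible points changes sides. At $p=p_k$ we have $\delta=(k!)^{-2}$, the spacing of $G_k$, so all $k!+1$ points of $G_k$ are visible. The sets $G_j$ with $j<k$ have few points, and those with $j>k$ are crowded into an arc of length $1/(k+1)!$. On the side opposite to $G_k$ at most $6\,k!/k$ points are visible, and that side receives almost nothing.

\section{The $p$-Laplace problem for a point source}\label{sec:tools}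

We use the following standard facts about $v\in W^{1,s}(B_2)$, $n<s<\infty$. The function $v$ is continuous on $\bar B_2$, and $|v(x)-v(y)|\le C(n,s)\|\nabla v\|_s|x-y|^{1-n/s}$ (Morrey's inequality). Hence a family of functions vanishing on $\partial B_2$ with bounded $\|\nabla v\|_s$ is bounded in $W^{1,s}$ and relatively compact in $C^0(\bar B_2)$. The space $C^\infty(\bar B_2)$ is dense in $W^{1,s}(B_2)$. The positive part $v^+$ lies in $W^{1,s}$, $\nabla v^+=1_{\{v>0\}}\nabla v$, and $\nabla v=0$ a.e.\ on each level set of $v$. Closed balls of $\mathcal M_b(\bar B_2;\mathbb R^n)$ are compact and metrizable in the weak-star topology, and the mass $|\lambda|(\bar B_2)$ is weak-star lower semicontinuous.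

\subsection{Energy and minimality}
Let $V_p=V_p(S)=\{v\in W^{1,p}(B_2):v=0\text{ on }\Sigma\}$. A field $\sigma\in L^q(B_2;\mathbb R^n)$ is a \emph{competitor} if $\int\sigma\cdot\nabla\varphi\,dx=\varphi(0)$ for all $\varphi\in V_p$. The equation for $u_p$ says that $\sigma_p$ is a competitor.

\begin{lemma}\label{lem:basic}
Let $p>n$.
\begin{itemize}
\item[(a)] We have
\begin{equation}\label{eq:energy}
\int|\nabla u_p|^p\,dx=\int|\sigma_p|^q\,dx=u_p(0)>0,
\end{equation}
and for every competitor $\sigma$,
\begin{equation}\label{eq:minimal}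
u_p(0)\le\int|\sigma|^q\,dx .
\end{equation}
\item[(b)] $u_p\ge0$.
\item[(c)] $C_c^\infty(B_2\setminus S)$ is dense in $V_p$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Test the equation with $u_p$ and note that $|\sigma_p|^q=|\nabla u_p|^{(p-1)q}=|\nabla u_p|^p$. If $u_p(0)=0$, then $\sigma_p=0$, which contradicts the equation for a test function with $\varphi(0)=1$. For a competitor $\sigma$, H\"older's inequality gives $u_p(0)=\int\sigma\cdot\nabla u_p\le\|\sigma\|_q\,u_p(0)^{1/p}$, that is, $u_p(0)^{1/q}\le\|\sigma\|_q$.

(b) Testing with $u_p^-=(-u_p)^+\in V_p$ gives $-\int|\nabla u_p^-|^p=u_p^-(0)\ge0$. So $u_p^-$ is constant, and it vanishes on $\Sigma$.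

(c) Let $v\in V_p$ and $v_\eta=(v-\eta)^+-(-v-\eta)^+$ for $\eta>0$. Since $v$ is continuous on $\bar B_2$, $v_\eta$ vanishes on the neighborhood $\{|v|<\eta\}$ of $\Sigma\supset\partial B_2$, so it has compact support in $B_2\setminus S$ and its mollifications lie in $C_c^\infty(B_2\setminus S)$. As $\eta\to0$, $|v_\eta-v|\le\eta$ and $\nabla v_\eta=1_{\{|v|>\eta\}}\nabla v\to1_{\{v\ne0\}}\nabla v=\nabla v$ in $L^p$.
\end{proof}

\subsection{Competitors supported in double cones}
To use \eqref{eq:minimal} we need fields in $L^q$ that carry the unit mass from $0$ to a single point $y\in\mathbb S$. The measure $\lambda_{\delta_y}$ is singular, so we average over nearby broken lines. Let $\kappa$ be the volume of the unit ball of $\mathbb R^{n-1}$. For $a\in(0,1]$ let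
\[
Q_{y,a}=\{ty+z:\ 0<t<1,\ z\perp y,\ |z|\le a\min(t,1-t)\}\subset B_2,
\]
and define $\sigma^{y,a}=0$ off $Q_{y,a}$ and, at $ty+z\in Q_{y,a}$,
\[
\sigma^{y,a}=-\frac{y+z/t}{\kappa a^{n-1}t^{n-1}}\quad(t<\tfrac12),\qquad
\sigma^{y,a}=-\frac{y-z/(1-t)}{\kappa a^{n-1}(1-t)^{n-1}}\quad(t>\tfrac12).
\]

\begin{lemma}\label{lem:cone}
Let $p>n$. Then $\int\sigma^{y,a}\cdot\nabla\varphi\,dx=\varphi(0)-\varphi(y)$ for all $\varphi\in W^{1,p}(B_2)$, and
\begin{equation}\label{eq:cone}
\int|\sigma^{y,a}|^q\,dx\le(1+a^2)^{q/2}\,(\kappa a^{n-1})^{-\varepsilon}\,\frac{2^{(n-1)\varepsilon}}{1-(n-1)\varepsilon}.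
\end{equation}
\end{lemma}

\begin{proof}
For $b\perp y$ with $|b|\le1$ let $\gamma_b(t)=ty+a\min(t,1-t)\,b$, a broken line from $0$ to $y$. With $z=a\min(t,1-t)\,b$ its velocity is $y+ab=y+z/t$ for $t<\frac12$ and $y-ab=y-z/(1-t)$ for $t>\frac12$, and $dz=(a\min(t,1-t))^{n-1}db$. Hence for continuous $F$,
\[
\int F\cdot\sigma^{y,a}\,dx=-\frac1\kappa\int_{|b|\le1}\int_0^1F(\gamma_b(t))\cdot\dot\gamma_b(t)\,dt\,db ,
\]
and for $F=\nabla\varphi$ with $\varphi\in C^\infty(\bar B_2)$ the inner integral is $\varphi(y)-\varphi(0)$. The section of $Q_{y,a}$ at height $t<\frac12$ has measure $\kappa a^{n-1}t^{n-1}$, and on it $|\sigma^{y,a}|\le(1+a^2)^{1/2}/(\kappa a^{n-1}t^{n-1})$. The half $t>\frac12$ gives the same contribution, so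
\[
\int|\sigma^{y,a}|^q\,dx\le(1+a^2)^{q/2}(\kappa a^{n-1})^{-\varepsilon}\;2\int_0^{1/2}t^{-(n-1)\varepsilon}\,dt .
\]
The integral converges because $(n-1)\varepsilon<1$, which is equivalent to $p>n$, and twice its value is $2^{(n-1)\varepsilon}/(1-(n-1)\varepsilon)$. Since $\sigma^{y,a}\in L^q$ and point values are continuous on $W^{1,p}$, the divergence identity extends to $W^{1,p}(B_2)$ by density.
\end{proof}

For $y\in S$ the field $\sigma^{y,a}$ is a competitor. Let $\beta(p)$ be the right side of \eqref{eq:cone} for $a=1$. It depends only on $n$ and $p$, is continuous on $(n,\infty)$, and is bounded on $[n+1,\infty)$. By \eqref{eq:minimal}, H\"older's inequality and \eqref{eq:energy} there is $R=R(n)\ge1$ such that, for all $S\in\mathcal K(\mathbb S)$,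
\begin{equation}\label{eq:R}
u_p(0)\le\beta(p)\ \ (p>n),\qquad \|\sigma_p\|_1\le|B_2|^{1/p}u_p(0)^{1/q}\le R\ \ (p\ge n+1).
\end{equation}

\subsection{Compactness and continuity}
The next lemma is Theorem~\ref{thm:known}(i) for our data.

\begin{lemma}\label{lem:compact}
Every sequence $p_j\to\infty$ has a subsequence along which $u_{p_j}\to\bar u$ uniformly and $\sigma_{p_j}\rightharpoonup\lambda_\theta$, where $\theta\in\mathcal P(S)$ and $\bar u$ solves \eqref{eq:potential}; in particular $\bar u(0)=1$ and $\bar u=0$ on $\Sigma$.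
\end{lemma}

\begin{proof}
First, $u_p(0)\to1$. For fixed $a$, \eqref{eq:minimal} and \eqref{eq:cone} give $\limsup u_p(0)\le(1+a^2)^{1/2}$, and $a$ is arbitrary. Testing the equation with $(1-|x|)^+$ gives $1\le\|\sigma_p\|_q|B_1|^{1/p}=u_p(0)^{1/q}|B_1|^{1/p}$, so $\liminf u_p(0)\ge1$.

For $n<s<p$ we have $\|\nabla u_p\|_s\le|B_2|^{1/s-1/p}u_p(0)^{1/p}$, and the right side tends to $|B_2|^{1/s}$ as $p\to\infty$. This and \eqref{eq:R} give a subsequence with $u_{p_j}\to\bar u$ uniformly and $\sigma_{p_j}\rightharpoonup\lambda$. The limit satisfies $\|\nabla\bar u\|_s\le|B_2|^{1/s}$ for all $s>n$, so $|\nabla\bar u|\le1$ a.e.; also $\bar u=0$ on $\Sigma$ and $\bar u(0)=1$. The constraint of \eqref{eq:flow} passes to the limit, and $|\lambda|(\bar B_2)\le\liminf|B_2|^{1/p_j}u_{p_j}(0)^{1/q_j}=1$, where $q_j$ is the exponent conjugate to $p_j$. Lemma~\ref{lem:optimal} concludes the proof.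
\end{proof}

Continuity in $p$ will fill the segment in Theorem~\ref{thm:A}, and continuity in $S$ will give open sets in Theorem~\ref{thm:B}. Recall that the Hausdorff distance of $S,S'\in\mathcal K(\mathbb S)$ is the larger of $\max_{x\in S}d(x,S')$ and $\max_{x\in S'}d(x,S)$, and that $\mathcal K(\mathbb S)$ is a compact metric space. If $S_j\to S$, then (H1) every point of $S$ is a limit of points $x_j\in S_j$, and (H2) a compact set disjoint from $S$ is disjoint from $S_j$ for large $j$.

\begin{lemma}\label{lem:continuity}
If $p_j\to p\in(n,\infty)$ and $S_j\to S$ in $\mathcal K(\mathbb S)$, then $\sigma_{p_j}^{S_j}\to\sigma_p^S$ weakly in $L^t$ for every $1<t<q$, and in particular weak-star in $\mathcal M_b(\bar B_2;\mathbb R^n)$.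
\end{lemma}

\begin{proof}
Write $u_j=u_{p_j}^{S_j}$, $\sigma_j=\sigma_{p_j}^{S_j}$, $q_j=p_j/(p_j-1)\to q$. The exponents vary, so we work below the limit exponents. For $s\in(n,p)$, $t\in(1,q)$ and large $j$, \eqref{eq:energy} gives
\[
\|\nabla u_j\|_s\le|B_2|^{1/s-1/p_j}u_j(0)^{1/p_j},\qquad\|\sigma_j\|_t\le|B_2|^{1/t-1/q_j}u_j(0)^{1/q_j},
\]
and $u_j(0)\le\beta(p_j)$ is bounded. By a diagonal argument, along a subsequence $u_j\to u$ uniformly and weakly in $W^{1,s}$ for all $s\in(n,p)$, and $\sigma_j\to\sigma$ weakly in $L^t$ for all $t\in(1,q)$. Weak lower semicontinuity of the norms gives $\|\nabla u\|_s\le|B_2|^{1/s-1/p}u(0)^{1/p}$ and $\|\sigma\|_t\le|B_2|^{1/t-1/q}u(0)^{1/q}$. Fatou's lemma as $s\uparrow p$ and $t\uparrow q$ yields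
\[
\int|\nabla u|^p\,dx\le u(0),\qquad\int|\sigma|^q\,dx\le u(0).
\]
By (H1) and uniform convergence, $u=0$ on $S$, so $u\in V_p(S)$. If $\varphi\in C_c^\infty(B_2\setminus S)$, then by (H2) $\varphi$ vanishes on $S_j$ for large $j$, so $\int\sigma_j\cdot\nabla\varphi=\varphi(0)$ and, in the limit, $\int\sigma\cdot\nabla\varphi=\varphi(0)$. By Lemma~\ref{lem:basic}(c), $\sigma$ is a competitor for $S$. Testing with $u$,
\[
\int\sigma\cdot\nabla u\,dx=u(0)\ge\int\Big(\frac1p|\nabla u|^p+\frac1q|\sigma|^q\Big)dx .
\]
Young's inequality $\xi\cdot\eta\le\frac1p|\xi|^p+\frac1q|\eta|^q$ is an equality only if $\eta=|\xi|^{p-2}\xi$. Hence $\sigma=|\nabla u|^{p-2}\nabla u$ a.e., so $u$ solves the equation for $(p,S)$. By uniqueness $u=u_p^S$ and $\sigma=\sigma_p^S$. The limit does not depend on the subsequence.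
\end{proof}

\subsection{Fluxes}
We want to measure how much of the unit mass is absorbed by a part of $\Sigma$. That part may be a single point, so the flux is defined weakly. A \emph{piece} of $\Sigma$ is a nonempty compact set $E\subset\Sigma$ such that $\Sigma\setminus E$ is compact. For a piece $E$ fix $\varphi_E\in C_c^\infty(\mathbb R^n)$ with $0\le\varphi_E\le1$, equal to $1$ near $E$ and to $0$ near $(\Sigma\setminus E)\cup\{0\}$, and set
\[
m_E(p)=-\int\sigma_p\cdot\nabla\varphi_E\,dx .
\]

\begin{lemma}\label{lem:flux}
Let $E$ be a piece of $\Sigma$.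
\begin{itemize}
\item[(a)] If $\Sigma$ is the disjoint union of pieces $E_1,\dots,E_l$ and $\varphi\in W^{1,p}(B_2)$ equals a constant $c_i$ on each $E_i$, then
\begin{equation}\label{eq:fluxes}
\int\sigma_p\cdot\nabla\varphi\,dx=\varphi(0)-\sum_ic_i\,m_{E_i}(p),\qquad\sum_im_{E_i}(p)=1 .
\end{equation}
\item[(b)] $m_E(p)\ge0$.
\item[(c)] The function $p\mapsto m_E(p)$ is continuous on $(n,\infty)$. If $E\subset S$, $\theta\in\mathcal P(S)$ and $\sigma_{p_j}\rightharpoonup\lambda_\theta$, then $m_E(p_j)\to\theta(E)$.
\end{itemize}
\end{lemma}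

\begin{proof}
(a) The function $\varphi-\sum_ic_i\varphi_{E_i}$ vanishes on $\Sigma$ and equals $\varphi(0)$ at $0$. Testing the equation with it gives the first identity, and $\varphi\equiv1$ gives the second.

(b) For $\eta>0$ let $\varphi=\varphi_E\,(1-u_p/\eta)^+\in W^{1,p}(B_2)$. Since $u_p=0$ on $\Sigma$, the function $\varphi-\varphi_E$ vanishes on $\Sigma$, and it vanishes at $0$; so $m_E(p)=-\int\sigma_p\cdot\nabla\varphi$. On $\{u_p\ge\eta\}$ we have $\nabla\varphi=0$ a.e., and on $\{u_p<\eta\}$ we have $\nabla\varphi=(1-u_p/\eta)\nabla\varphi_E-\eta^{-1}\varphi_E\nabla u_p$ with $0<1-u_p/\eta\le1$, because $u_p\ge0$. Therefore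
\[
m_E(p)\ge\frac1\eta\int_{\{u_p<\eta\}}\varphi_E|\nabla u_p|^p\,dx-\|\nabla\varphi_E\|_\infty\int_{\{u_p<\eta\}}|\sigma_p|\,dx\ge-\|\nabla\varphi_E\|_\infty\int_{\{u_p<\eta\}}|\sigma_p|\,dx .
\]
As $\eta\to0$ the sets $\{u_p<\eta\}$ decrease to $\{u_p=0\}$, where $\sigma_p=0$ a.e.

(c) The flux is a fixed weak-star continuous functional of $\sigma_p$, so continuity follows from Lemma~\ref{lem:continuity}. By \eqref{eq:divlambda}, $m_E(p_j)\to-\int\nabla\varphi_E\cdot d\lambda_\theta=\int\varphi_E\,d\theta=\theta(E)$.
\end{proof}

\section{The flux estimate}\label{sec:flux}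

\begin{proposition}\label{prop:flux}
Let $S=A\cup A'$ with $A,A'$ nonempty, compact, and $d(A,A')\ge c>0$. There are $C$ and $p_0$ depending only on $n$ and $c$ such that for $p\ge p_0$, with $\delta=\sqrt\varepsilon=(p-1)^{-1/2}$,
\[
m_A(p)\,\log\frac{N_\delta(S)}{N_\delta(A)}\le C,\qquad m_{\partial B_2}(p)\le C\varepsilon .
\]
\end{proposition}

The difficulty is one of precision. All quantities below equal $1$ to leading order, the information sits in terms of size $\varepsilon\log\frac1\delta$, and every error must be kept of size $O(\varepsilon)$.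

\begin{proof}
The letter $C$ denotes positive constants depending only on $n$ and $c$, which may change from line to line, and ``$p$ large'' means larger than such a constant. Let $K=N_\delta(S)$, $K_A=N_\delta(A)\le K$, $K_{A'}=N_\delta(A')\le K$, and define the analogues of $\log\frac1{|S|}$ and $\log\frac1{|A|}$,
\[
\Lambda=\log\frac1{K\delta^{n-1}},\qquad\Lambda_A=\log\frac1{K_A\delta^{n-1}},\qquad \Lambda_A-\Lambda=\log\frac K{K_A}\ge0 .
\]
The open caps of radius $\delta/2$ about the points of a $\delta$-separated set are disjoint and each has measure at least $\delta^{n-1}/C$, so $K\delta^{n-1}\le C$. With $K_A\ge1$ this gives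
\begin{equation}\label{eq:sizes}
-C\le\Lambda\le\Lambda_A\le(n-1)\log\tfrac1\delta .
\end{equation}

\emph{Step 1: upper bound for the energy.} We spread the mass evenly over $K$ disjoint cones. Let $y_1,\dots,y_K\in S$ be $\delta$-separated, $a=\delta/2$, and $\sigma=\frac1K\sum_j\sigma^{y_j,a}$, a competitor by Lemma~\ref{lem:cone}. A point $ty_j+z$ of $Q_{y_j,a}$ has $|z|\le at$, so it makes an angle at most $\arctan a<\delta/2$ with $y_j$, and the $K$ cones are disjoint. By \eqref{eq:minimal} and \eqref{eq:cone}, with $a^2=\varepsilon/4$ and $K^{-\varepsilon}\delta^{-(n-1)\varepsilon}=e^{\varepsilon\Lambda}$,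
\[
u_p(0)\le K^{-q}\sum_{j=1}^K\int|\sigma^{y_j,a}|^q\,dx\le e^{\varepsilon\Lambda}\Big(1+\frac\varepsilon4\Big)^{q/2}\kappa^{-\varepsilon}\frac{4^{(n-1)\varepsilon}}{1-(n-1)\varepsilon}.
\]
For $p$ large we have $q\le2$ and $(n-1)\varepsilon\le\frac12$, and $(1-x)^{-1}\le e^{2x}$ on $[0,\frac12]$. Hence
\begin{equation}\label{eq:upper}
u_p(0)\le e^{\varepsilon(\Lambda+C)} .
\end{equation}

\emph{Step 2: the test function.} As in Example~\ref{ex:model} we want $L=\Lambda_A$ on $A$, $L=\Lambda$ on $A'$, and $\int e^L\,d\omega\le C$. Now $L$ must be Lipschitz on all of $\mathbb S$, and $e^L$ must decay away from $S$ over distances of order $\delta$. With $d_A=d(\cdot,A)$ and $d_{A'}=d(\cdot,A')$ set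
\[
L=\max\Big(\Lambda_A-n\log\big(1+\tfrac{d_A}\delta\big),\ \Lambda-n\log\big(1+\tfrac{d_{A'}}\delta\big)\Big).
\]
On $A$ the first term is $\Lambda_A\ge-C$; since $d_{A'}\ge c$ there, \eqref{eq:sizes} bounds the second term by $(n-1)\log\frac1\delta-n\log\frac c\delta=-\log\frac1\delta-n\log c$, which tends to $-\infty$. On $A'$ the second term is $\Lambda\ge-C$, and the first term has the same bound $-\log\frac1\delta-n\log c$. So for $p$ large, $L=\Lambda_A$ on $A$ and $L=\Lambda$ on $A'$. From \eqref{eq:sizes} and $d_A\le\pi$ we get $-C-n\log(1+\frac\pi\delta)\le L\le(n-1)\log\frac1\delta$, so $|L|\le C\log\frac1\delta$, and since $\varepsilon=\delta^2$,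
\begin{equation}\label{eq:Lsize}
\varepsilon L^2\le C,\qquad \varepsilon\max|L|\to0\quad(p\to\infty).
\end{equation}
The functions $d_A,d_{A'}$ are $1$-Lipschitz and $s\mapsto n\log(1+s/\delta)$ has derivative at most $n/\delta$, so $L$ is Lipschitz with $|\nabla_\omega L|\le n/\delta$ a.e. Define
\[
w(r\omega)=
\begin{cases}
r\,(1+\varepsilon L(\omega)),&0\le r\le1,\\
1+\frac34(r-1)+\varepsilon\,r(2-r)L(\omega),&1\le r\le2.
\end{cases}
\]
The two formulas agree at $r=1$, and $w$ is Lipschitz on $\bar B_2$ because the $1$-homogeneous extension $rL(\omega)$ of the Lipschitz function $L$ is. We have $w(0)=0$, $w=1+\varepsilon\Lambda_A$ on $A$, $w=1+\varepsilon\Lambda$ on $A'$, and $w=\frac74$ on $\partial B_2$. The slope $\frac34$ is less than $1$, so that the outer shell contributes only a bounded amount to $\int|\nabla w|^p$, and it is positive, so that flux into $\partial B_2$ is penalized.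

\emph{Step 3: $\|\nabla w\|_p\le e^{C\varepsilon}$.} Recall that $|\nabla w|^2=|\partial_rw|^2+r^{-2}|\nabla_\omega w|^2$. For $1<r<2$ we have $\partial_rw=\frac34+2\varepsilon(1-r)L$ and $r^{-1}|\nabla_\omega w|=\varepsilon(2-r)|\nabla_\omega L|$, so $|\nabla w|\le\frac34+2\varepsilon|L|+n\sqrt\varepsilon\le1$ for $p$ large. For $r<1$, using $\varepsilon^2/\delta^2=\varepsilon$ and $1+x\le e^x$,
\[
|\nabla w|^2=(1+\varepsilon L)^2+\varepsilon^2|\nabla_\omega L|^2\le1+2\varepsilon L+\varepsilon^2L^2+n^2\varepsilon\le\exp\Big(2\varepsilon\Big(L+\frac{\varepsilon L^2}2+\frac{n^2}2\Big)\Big).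
\]
Raising to the power $p/2$, with $p\varepsilon=1+\varepsilon$, and using \eqref{eq:Lsize},
\[
\int_{B_1}|\nabla w|^p\,dx\le\frac1n\int_{\mathbb S}\exp\Big((1+\varepsilon)\Big(L+\frac{\varepsilon L^2}2+\frac{n^2}2\Big)\Big)d\omega\le C\int_{\mathbb S}e^L\,d\omega .
\]
To bound the last integral let $E$ be $A$ or $A'$, and let $\{z_i\}$ be a $\delta$-separated subset of $E$ of cardinality $K_E$. By maximality every point of $E$ is within $\delta$ of some $z_i$, so $d':=\min_id(\cdot,z_i)\le d_E+\delta$. Hence $1+d_E/\delta\ge\max(1,d'/\delta)\ge\frac12(1+d'/\delta)$. In geodesic polar coordinates about $z_i$ the surface measure is $\sin^{n-2}\!\varrho\,d\varrho$ times the surface measure of $\mathbb S^{n-2}$, and $\sin\varrho\le\varrho$. With $\varrho=\delta s$,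
\[
\int_{\mathbb S}\Big(1+\frac{d_E}\delta\Big)^{-n}d\omega\le2^n\sum_i\int_{\mathbb S}\Big(1+\frac{d(\omega,z_i)}\delta\Big)^{-n}d\omega\le CK_E\,\delta^{n-1}\int_0^\infty\frac{s^{n-2}\,ds}{(1+s)^n}\le CK_E\,\delta^{n-1},
\]
since the integrand is at most $(1+s)^{-2}$. Bounding the exponential of a maximum by a sum,
\[
\int_{\mathbb S}e^L\,d\omega\le C\big(K_A\delta^{n-1}e^{\Lambda_A}+K_{A'}\delta^{n-1}e^\Lambda\big)=C\Big(1+\frac{K_{A'}}K\Big)\le C .
\]
The shell $B_2\setminus B_1$ contributes at most $|B_2|$, so $\|\nabla w\|_p\le C^{1/p}\le e^{C\varepsilon}$, because $1/p<\varepsilon$.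

\emph{Step 4: duality.} The sets $A$, $A'$, $\partial B_2$ are pieces with disjoint union $\Sigma$. Write $m_A,m_{A'},m_\partial$ for their fluxes. By \eqref{eq:fluxes}, H\"older's inequality, \eqref{eq:energy}, \eqref{eq:upper} and Step 3,
\[
m_A(1+\varepsilon\Lambda_A)+m_{A'}(1+\varepsilon\Lambda)+\tfrac74m_\partial=-\int\sigma_p\cdot\nabla w\,dx\le u_p(0)^{1/q}e^{C\varepsilon}\le e^{\varepsilon(\Lambda+C)} .
\]
In the last inequality we took $C$ in \eqref{eq:upper} so large that $\Lambda+C\ge0$, which \eqref{eq:sizes} allows, and then used $1/q\le1$. Put $x=\varepsilon(\Lambda+C)$. By \eqref{eq:sizes}, $0\le x\le1$ for $p$ large and $x^2=\varepsilon\cdot\varepsilon(\Lambda+C)^2\le C\varepsilon$. Since $e^x\le1+x+x^2$ for $x\le1$, the right side is at most $1+\varepsilon\Lambda+C\varepsilon$. Substituting $m_{A'}=1-m_A-m_\partial$, the left side equals $1+\varepsilon\Lambda+\varepsilon m_A(\Lambda_A-\Lambda)+m_\partial(\frac34-\varepsilon\Lambda)$. Hence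
\[
\varepsilon\,m_A\log\frac K{K_A}+m_\partial\Big(\frac34-\varepsilon\Lambda\Big)\le C\varepsilon .
\]
For $p$ large, $\varepsilon\Lambda\le\frac14$. Both terms on the left are then nonnegative by Lemma~\ref{lem:flux}(b), so each is at most $C\varepsilon$, and $\frac34-\varepsilon\Lambda\ge\frac12$.
\end{proof}

\begin{remark}\label{rem:scale}
The scale $\sqrt\varepsilon$ is forced on this argument from both sides. For a general scale $\delta$, Step 1 loses the factor $(1+\delta^2/4)^{q/2}$, which is $e^{O(\varepsilon)}$ only if $\delta^2=O(\varepsilon)$, and Step 3 loses the factor $\exp((1+\varepsilon)n^2\varepsilon/(2\delta^2))$ in the bound for $\int|\nabla w|^p$, which is bounded only if $\varepsilon=O(\delta^2)$. The separation $d(A,A')\ge c$ makes $A$ a piece and makes $L$ constant on $A$ and on $A'$. The factor $n$ in front of the logarithms has to exceed $n-1$, both for the convergence of the integral in Step 3 and for the values of $L$ on $S$ in Step 2. Finally, $C$ is not small, so the estimate has content only when $N_\delta(S)/N_\delta(A)$ is large.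 This is why $S_*$ is infinite and why the ratio of the cardinalities of $G_k$ and $G_{k-1}$ tends to infinity.
\end{remark}

\section{Oscillation of the flow for $S_*$}\label{sec:A}

We prove the statements of Theorem~\ref{thm:A} about $\sigma_p$; the convergence of $u_p$ is Proposition~\ref{prop:u}. Let $S=S_*$. The following properties of packing numbers are immediate from the definition: $N_\delta(F)\le\#F$; $N_\delta(F\cup F')\le N_\delta(F)+N_\delta(F')$; $N_\delta(F)\le\ell/\delta+1$ if $F$ lies in a great-circle arc of length $\ell\le\pi$; and $N_\delta(F)\to\infty$ as $\delta\to0$ if $F$ is infinite.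

\emph{The flux oscillates.} Let $p=p_k$, so that $\delta=(k!)^{-2}$, and let $k$ be even. The set $G_k\subset S_+$ is $\delta$-separated, so $N_\delta(S_*)\ge k!$. The set $S_-$ is the union of the sets $-G_j$ with $j<k$ odd, which have $j!+1\le2\,j!$ points, and of the sets $-G_j$ with $j>k$ odd, which all lie in the arc $-\gamma([0,1/(k+1)!])$. We have $\sum_{j=1}^lj!\le2\,l!$ for $l\ge1$ by induction, since $2\,l!+(l+1)!\le2\,(l+1)!$. Therefore
\[
N_\delta(S_-)\le2\sum_{j=1}^{k-1}j!+\frac{(k!)^2}{(k+1)!}+1\le4\,(k-1)!+\frac{k!}{k+1}+1\le\frac{6\,k!}k ,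
\]
where the last step uses $(k-1)!=k!/k\ge1$. Proposition~\ref{prop:flux} with $A=S_-$, $A'=S_+$, $c=\pi-1$ gives $m_{S_-}(p_k)\le C/\log(k/6)$ for large $k$, and $m_{\partial B_2}(p_k)\to0$. As the three fluxes are nonnegative with sum $1$, we get $m_{S_+}(p_k)\to1$ along even $k$. For odd $k$ we have $-G_k\subset S_-$, the set $S_+$ is the union of sets $G_j$ with $j\ne k$, and the same count gives $N_\delta(S_+)\le6\,k!/k$. Proposition~\ref{prop:flux} with $A=S_+$ gives $m_{S_+}(p_k)\le C/\log(k/6)$. Thus
\begin{equation}\label{eq:osc}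
m_{S_+}(p_k)\to1\ \ (k\text{ even}),\qquad m_{S_+}(p_k)\to0\ \ (k\text{ odd}).
\end{equation}
By Lemma~\ref{lem:compact} the pairs $(u_{p_k},\sigma_{p_k})$ have cluster points along even $k$ and along odd $k$, and by Lemma~\ref{lem:flux}(c) the former have $\theta(S_+)=1$ and the latter $\theta(S_+)=0$. This already answers the question of the introduction in the negative.

\emph{Isolated points receive nothing.} Let $x\in S_*\setminus\{e_1,-e_1\}$. It is an isolated point of $S_*$, so $A=\{x\}$ and $A'=S_*\setminus\{x\}$ are compact and at positive distance. Since $N_\delta(A)=1$, Proposition~\ref{prop:flux} gives $m_{\{x\}}(p)\log N_\delta(S_*)\le C$ for large $p$, with $C$ depending on $x$. As $S_*$ is infinite, $m_{\{x\}}(p)\to0$. Let $\lambda_\theta=\lim\sigma_{p'_j}$ be a cluster point; by Lemma~\ref{lem:compact} all cluster points have this form, with $\theta\in\mathcal P(S_*)$. Then $\theta(\{x\})=0$ for each of the countably many such $x$, and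
\begin{equation}\label{eq:form}
\theta=t\delta_{e_1}+(1-t)\delta_{-e_1},\qquad t=\theta(S_+)=\lim_jm_{S_+}(p'_j).
\end{equation}
So every cluster point lies on the segment of Theorem~\ref{thm:A}. Conversely, let $p'_j\to\infty$ be any sequence with $m_{S_+}(p'_j)\to t$. Every subsequence has a further subsequence along which $\sigma_{p'_j}$ converges, and the limit is $t\lambda_{\delta_{e_1}}+(1-t)\lambda_{\delta_{-e_1}}$ by \eqref{eq:form}; hence the whole sequence converges to this measure. With \eqref{eq:osc} this gives $\sigma_{p_k}\rightharpoonup\lambda_{\delta_{e_1}}$ along even $k$ and $\sigma_{p_k}\rightharpoonup\lambda_{\delta_{-e_1}}$ along odd $k$.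

\emph{The whole segment occurs.} Let $t\in(0,1)$. For large $j$, \eqref{eq:osc} gives $m_{S_+}(p_{2j})>t>m_{S_+}(p_{2j+1})$. By Lemma~\ref{lem:flux}(c) and the intermediate value theorem there is $p'_j\in(p_{2j},p_{2j+1})$ with $m_{S_+}(p'_j)=t$, and the previous paragraph shows that $\sigma_{p'_j}\rightharpoonup t\lambda_{\delta_{e_1}}+(1-t)\lambda_{\delta_{-e_1}}$. \qed

\section{Convergence of the potentials}\label{sec:u}

Problem \eqref{eq:potential} does not determine $\bar u$. For instance, $(1-|x|)^+$ and $(1-|x|)^++\big(\min(|x|-1,\,2-|x|)\big)^+$ are both solutions. The limits of $u_p$ satisfy an additional equation that does determine them. For $\phi\in C^2$ let $\Delta_\infty\phi=\langle D^2\phi\,\nabla\phi,\nabla\phi\rangle$. A continuous function $v$ on an open set $U$ is a \emph{viscosity subsolution} of $\Delta_\infty v=0$ if $\Delta_\infty\phi(x_0)\ge0$ whenever $\phi\in C^2$ and $v-\phi$ has a local maximum at $x_0\in U$. It is a \emph{viscosity supersolution} if $\Delta_\infty\phi(x_0)\le0$ whenever $v-\phi$ has a local minimum at $x_0$. Since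 $\Delta_\infty(-\phi)=-\Delta_\infty\phi$, $v$ is a supersolution if and only if $-v$ is a subsolution. We use Jensen's comparison theorem \cite{Jen}: \emph{if $U$ is a bounded open set and $v_1,v_2\in C(\bar U)$ are a viscosity subsolution and a viscosity supersolution of $\Delta_\infty v=0$ in $U$, then $\max_{\bar U}(v_1-v_2)=\max_{\partial U}(v_1-v_2)$.}

\begin{proposition}\label{prop:u}
For every $S\in\mathcal K(\mathbb S)$ the family $u_p^S$ converges uniformly on $\bar B_2$ as $p\to\infty$.
\end{proposition}

\begin{proof}
Let $\bar u$ be a uniform limit of $u_{p_j}$, $p_j\to\infty$, and let $U=B_2\setminus(\{0\}\cup S)$. For $v=\pm u_p$ we have $\int|\nabla v|^{p-2}\nabla v\cdot\nabla\psi=\pm\psi(0)=0$ for all $\psi\in W^{1,p}(B_2)$ with compact support in $U$. We show that a uniform limit $\bar v$ of functions $v_j$ with this property for $p=p_j$ is a subsolution in $U$. Applied to $v_j=u_{p_j}$ and $v_j=-u_{p_j}$, this shows that $\bar u$ is both a subsolution and a supersolution.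

Suppose that $\bar v-\phi$ has a local maximum at $x_0\in U$ and $\Delta_\infty\phi(x_0)<0$. Adding $|x-x_0|^4$ to $\phi$ makes the maximum strict and leaves $\nabla\phi(x_0)$ and $D^2\phi(x_0)$ unchanged. In particular $\nabla\phi(x_0)\ne0$. Choose an open ball $B$ about $x_0$ with $\bar B\subset U$ such that $\nabla\phi\ne0$ and $\Delta_\infty\phi\le-\kappa_0<0$ on $\bar B$, and $\max_{\partial B}(\bar v-\phi)<(\bar v-\phi)(x_0)$. Since $|\nabla\phi|^2\Delta\phi$ is bounded on $\bar B$, for large $p$
\[
\operatorname{div}(|\nabla\phi|^{p-2}\nabla\phi)=|\nabla\phi|^{p-4}\big(|\nabla\phi|^2\Delta\phi+(p-2)\Delta_\infty\phi\big)<0\quad\text{on }\bar B .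
\]
By uniform convergence, for large $j$ there is a constant $h$ with $\max_{\partial B}(v_j-\phi)<h<(v_j-\phi)(x_0)$. The function $\psi=(v_j-\phi-h)^+$ on $B$, extended by $0$, has compact support in $B$, is positive at $x_0$, and has $\nabla\psi=\nabla v_j-\nabla\phi$ on $\{\psi>0\}$ and $\nabla\psi=0$ a.e.\ elsewhere. The map $\xi\mapsto|\xi|^{p-2}\xi$ is the gradient of a convex function, so $(|\xi|^{p-2}\xi-|\eta|^{p-2}\eta)\cdot(\xi-\eta)\ge0$. With $p=p_j$, integrating by parts against the $C^1$ field $|\nabla\phi|^{p-2}\nabla\phi$,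
\[
0\le\int_B\big(|\nabla v_j|^{p-2}\nabla v_j-|\nabla\phi|^{p-2}\nabla\phi\big)\cdot\nabla\psi\,dx=\int_B\operatorname{div}(|\nabla\phi|^{p-2}\nabla\phi)\,\psi\,dx<0,
\]
a contradiction.

The sets $\{0\}$ and $S$ have empty interior, so $\partial U=\partial B_2\cup\{0\}\cup S$. By Lemma~\ref{lem:compact} every limit $\bar u$ equals $1$ at $0$ and $0$ on $S\cup\partial B_2$; this is where we use that $\Sigma$ contains all of $\partial B_2$. Applying the comparison theorem twice shows that any two limits coincide, and the compactness in Lemma~\ref{lem:compact} gives convergence of the whole family.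
\end{proof}

This completes the proof of Theorem~\ref{thm:A}: the cluster set of $(u_p,\sigma_p)$ is the segment of pairs $(\bar u,\,t\lambda_{\delta_{e_1}}+(1-t)\lambda_{\delta_{-e_1}})$, $t\in[0,1]$, with one and the same $\bar u$.

\section{Generic sets: every optimal flow is a cluster point}\label{sec:B}

The proof of Theorem~\ref{thm:B} does not use the flux estimate. Near any $S_0\in\mathcal K(\mathbb S)$ there are unions of small caps, for which Theorem~\ref{thm:known}(ii) identifies the limit as the uniform measure, and by choosing the areas of the caps we can place this limit near any given $\theta_0\in\mathcal P(S_0)$. The property that $\sigma_p^S$ is close to a given target for some large $p$ is open in $S$, and Baire's theorem combines countably many such properties. One difficulty remains: the relevant targets $\lambda_\theta$, $\theta\in\mathcal P(S)$, move with $S$. We therefore fix countably many targets in $\mathcal P(\mathbb S)$ and ask that $\sigma_p^S$ come as close to each as the optimal flows for $S$ do.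

Let $\rho$ be a metric for the weak-star topology on the closed ball of radius $R$ in $\mathcal M_b(\bar B_2;\mathbb R^n)$. By \eqref{eq:R} this ball contains all $\sigma_p^S$ with $p\ge n+1$, and it contains all $\lambda_\theta$ since $R\ge1$. For $\tau\in\mathcal P(\mathbb S)$ and $S\in\mathcal K(\mathbb S)$ put
\[
h_\tau(S)=\min_{\theta\in\mathcal P(S)}\rho(\lambda_\tau,\lambda_\theta);
\]
the minimum is attained because $\mathcal P(S)$ is weak-star compact and $\theta\mapsto\lambda_\theta$ is continuous.

\begin{lemma}\label{lem:approx}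
Let $S_0\in\mathcal K(\mathbb S)$ and $\theta_0\in\mathcal P(S_0)$. There are finite sets $X_l\subset S_0$ and measures $\theta_l\in\mathcal P(X_l)$ giving positive mass to each point of $X_l$ such that $X_l\to S_0$ in $\mathcal K(\mathbb S)$ and $\theta_l\rightharpoonup\theta_0$.
\end{lemma}

\begin{proof}
Let $X_l=\{x_1,\dots,x_M\}\subset S_0$ be such that every point of $S_0$ is within $1/l$ of $X_l$. Partition $S_0$ into Borel sets $P_i$ with $d(\cdot,x_i)\le1/l$ on $P_i$, and let $\theta_l=\sum_ic_i\delta_{x_i}$ with $c_i=(1-\frac1l)\theta_0(P_i)+\frac1{lM}>0$. For $\zeta\in C^0(\mathbb S)$ the difference $|\int\zeta\,d\theta_l-\int\zeta\,d\theta_0|$ is at most $\sup\{|\zeta(x)-\zeta(y)|:d(x,y)\le1/l\}+\frac2l\max|\zeta|$, which tends to $0$.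
\end{proof}

\begin{lemma}\label{lem:h}
For each $\tau$ the function $h_\tau$ is continuous on $\mathcal K(\mathbb S)$.
\end{lemma}

\begin{proof}
Let $S_j\to S$. Let $\theta_j\in\mathcal P(S_j)$ attain $h_\tau(S_j)$, and pass to a subsequence along which $h_\tau(S_j)$ tends to its lower limit and $\theta_j\rightharpoonup\theta$. By (H2), $\int\zeta\,d\theta=0$ for every continuous $\zeta$ with support disjoint from $S$, so $\theta\in\mathcal P(S)$ and $h_\tau(S)\le\rho(\lambda_\tau,\lambda_\theta)=\liminf h_\tau(S_j)$. For the upper limit let $\theta'=\sum_ic_i\delta_{x_i}$ be a finite convex combination with $x_i\in S$. By (H1) there are $x_i^j\in S_j$ with $x_i^j\to x_i$, so $\sum_ic_i\delta_{x_i^j}\rightharpoonup\theta'$ and $\limsup h_\tau(S_j)\le\rho(\lambda_\tau,\lambda_{\theta'})$. By Lemma~\ref{lem:approx} such $\theta'$ are dense in $\mathcal P(S)$, so $\limsup h_\tau(S_j)\le h_\tau(S)$.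
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $T$ be a countable weak-star dense subset of $\mathcal P(\mathbb S)$. For integers $N\ge n+1$ and $\tau\in T$ set
\[
O_{N,\tau}=\bigcup_{p\ge N}\Big\{S\in\mathcal K(\mathbb S):\ \rho(\sigma_p^S,\lambda_\tau)<h_\tau(S)+\frac1N\Big\}.
\]

\emph{$O_{N,\tau}$ is open.} For fixed $p$ the map $S\mapsto\sigma_p^S$ is weak-star continuous by Lemma~\ref{lem:continuity}, and $h_\tau$ is continuous by Lemma~\ref{lem:h}.

\emph{$O_{N,\tau}$ is dense.} Let $S_0\in\mathcal K(\mathbb S)$ and let $\theta_0\in\mathcal P(S_0)$ attain $h_\tau(S_0)$. Let $X=\{x_1,\dots,x_M\}$ and $\sum_ic_i\delta_{x_i}$, $c_i>0$, be one of the approximations of Lemma~\ref{lem:approx}. The measure of a closed cap is a continuous increasing function of its radius that vanishes at $0$. So for small $s>0$ there are disjoint closed caps centered at the $x_i$ of surface measure $c_is$, with radii tending to $0$ as $s\to0$. Let $S'$ be their union. The uniform measure $\theta_{S'}$ gives mass $c_i$ to the $i$-th cap, so $S'\to X$ and $\theta_{S'}\rightharpoonup\sum_ic_i\delta_{x_i}$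 as $s\to0$. Choosing first $X$ and then $s$, and using Lemma~\ref{lem:h}, we find $S'$ as close to $S_0$ as we like with
\[
\rho(\lambda_{\theta_{S'}},\lambda_\tau)<\rho(\lambda_{\theta_0},\lambda_\tau)+\frac1{2N}=h_\tau(S_0)+\frac1{2N},\qquad h_\tau(S_0)<h_\tau(S')+\frac1{2N}.
\]
By Lemmas~\ref{lem:optimal} and~\ref{lem:entropy}, $\lambda_{\theta_{S'}}$ has finite entropy and is the unique minimizer of $\mathcal E$ among the solutions of \eqref{eq:flow} for $S'$. By Theorem~\ref{thm:known}(ii), $\sigma_p^{S'}\rightharpoonup\lambda_{\theta_{S'}}$ as $p\to\infty$, so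
\[
\lim_{p\to\infty}\rho(\sigma_p^{S'},\lambda_\tau)=\rho(\lambda_{\theta_{S'}},\lambda_\tau)<h_\tau(S')+\frac1N ,
\]
and $S'\in O_{N,\tau}$.

\emph{Infinite sets are generic.} For $M\ge1$ let $W_M=\{S:\#S\ge M\}$. It is open: if $S$ contains $M$ points with pairwise distances at least $\eta$, every set at Hausdorff distance less than $\eta/2$ from $S$ meets the $M$ disjoint open caps of radius $\eta/2$ about them. It is dense: since $n\ge2$, the sphere has no isolated points, and we can add to $S$ finitely many points close to one of its points.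

\emph{Conclusion.} The set $\mathcal R=\bigcap_{N,\tau}O_{N,\tau}\cap\bigcap_MW_M$ is residual, and it is dense by Baire's theorem, since $\mathcal K(\mathbb S)$ is a compact metric space. Let $S\in\mathcal R$, $\theta\in\mathcal P(S)$ and $N\ge n+1$. Choose $\tau\in T$ with $\rho(\lambda_\tau,\lambda_\theta)<\frac1N$. Then $h_\tau(S)<\frac1N$, so there is $p\ge N$ with $\rho(\sigma_p^S,\lambda_\tau)<\frac2N$ and hence $\rho(\sigma_p^S,\lambda_\theta)<\frac3N$. Letting $N\to\infty$ shows that $\lambda_\theta$ is a cluster point. By Lemma~\ref{lem:compact} there are no other cluster points, and by Lemma~\ref{lem:optimal} these are all the solutions of \eqref{eq:flow}. The set $\{\lambda_\theta:\theta\in\mathcal P(S)\}$ is convex, and it is infinite-dimensional because $S$ is infinite and the measures $\lambda_{\delta_y}$, $y\in S$, are carried by disjoint open segments and so are linearly independent. The convergence of $u_p$ is Proposition~\ref{prop:u}.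
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bou}
Bouchitt\'e et al., 2003.

\bibitem{EMP}
Francoise, Naber, \emph{Encyclopedia of Mathematical Physics}, Vol.~1 (A--C), Academic, 2006.
\texttt{https://\allowbreak filelake.xyz/\allowbreak Books\%20\allowbreak Magazines\%20\allowbreak and\%20\allowbreak other\%20\allowbreak texts/\allowbreak Physics/\allowbreak Francoise,\allowbreak Naber\%20-\%20\allowbreak Encyclopedia\%20\allowbreak of\%20\allowbreak Mathematical\%20\allowbreak Physics\%20\allowbreak (Academic,\%202006)/\allowbreak EOMF\%20\allowbreak Vol1\%20\allowbreak (A-C).pdf}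

\bibitem{Jen}
Jensen, Arch. Rational Mech. Anal. \textbf{123} (1993).

\end{thebibliography}
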